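# Counting independent sets of a fixed size in regular graphs

## The three 2-regular graphs on eight vertices

A 2-regular graph is a disjoint union of cycles of length at least 3. On eight vertices there are therefore exactly three of them: $C_8$, $C_3\cup C_5$ and $C_4\cup C_4$. For each, let us count the independent sets (sets of pairwise non-adjacent vertices) of every size $t$.

We count pairs $(v,I)$ where $I$ is an independent set of size $t$ and $v\in I$. Each $I$ gives $t$ pairs. On the other hand, once $v$ is fixed, $I\setminus\{v\}$ is an arbitrary independent $(t-1)$-set avoiding $v$ and its neighbors.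

In $C_8$, deleting a vertex and its two neighbors always leaves the path $P_5$ on five vertices. The number of ways to choose $s$ vertices, no two consecutive, on this path is $\binom{6-s}{s}$, that is $1,5,6,1$ for $s=0,1,2,3$. Hence the counts for $C_8$ with $t=1,2,3,4$ are
$$\frac{8\cdot 1}{1}=8,\qquad \frac{8\cdot5}{2}=20,\qquad \frac{8\cdot 6}{3}=16,\qquad \frac{8\cdot1}{4}=2 .$$

In $C_4\cup C_4$, the deletion leaves an isolated vertex together with a $C_4$. The cycle $C_4$ has $1,4,2$ independent sets of sizes $0,1,2$, and adding a free vertex gives $1,\ 4+1,\ 2+4,\ 2$, that is $1,5,6,2$. Hence the counts are $8,\ 20,\ 16,\ 8\cdot 2/4=4$.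

For $C_3\cup C_5$ multiply $1+3x$ by $1+5x+5x^2$.

| | $t=0$ | $1$ | $2$ | $3$ | $4$ | total |
|---|---|---|---|---|---|---|
| $C_4\cup C_4$ | 1 | 8 | 20 | 16 | 4 | 49 |
| $C_8$ | 1 | 8 | 20 | 16 | 2 | 47 |
| $C_3\cup C_5$ | 1 | 8 | 20 | 15 | 0 | 44 |

Note that $C_4=K_{2,2}$. The union of two copies of $K_{2,2}$ wins in total, and it also wins in every column separately. The graph with a triangle falls behind at $t=3$, while $C_8$ ties until $t=3$ and falls behind only at $t=4$. All of this turns out to be the general pattern.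

The computation has one more feature to keep in mind. We compared two regular graphs by comparing $P_5$ with $K_1\cup C_4$, one size lower. These graphs are not regular, but both have five vertices, four edges and maximum degree 2.

## Kahn's conjecture, size by size

Graphs are finite and simple. Write $i_t(G)$ for the number of independent sets of size $t$ in $G$ and $i(G)$ for the number of all independent sets. Let $\mathcal R(n,d)$ be the family of $d$-regular graphs on $n$ vertices, and when $2d\mid n$ let $\frac n{2d}K_{d,d}$ be the disjoint union of $n/(2d)$ copies of $K_{d,d}$, which lies in $\mathcal R(n,d)$. A result of Kahn (2001) and Zhao (2011) says that $i(G)$ is maximized over $\mathcal R(n,d)$ by $\frac n{2d}K_{d,d}$. Kahn (2001) conjectured the same for each size separately; the conjecture appears in this form in "Extremal Problems For Independent Sets". We prove it.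

**Theorem 1.** Let $d\ge1$ and $2d\mid n$. If $G\in\mathcal R(n,d)$, then $i_t(G)\le i_t\left(\frac n{2d}K_{d,d}\right)$ for all $t\ge0$.

Some sizes need no theory. For $t=0,1$ the counts are $1$ and $n$, and $i_2(G)=\binom n2-\frac{nd}2$. For $t=3$, inclusion–exclusion over the edges inside a triple gives
$$i_3(G)=\binom n3-\frac{nd}{2}(n-2)+n\binom d2-\#\text{triangles}.$$
Indeed each edge lies in $n-2$ triples, two edges inside one triple share a vertex, and there are $n\binom d2$ such pairs. Since $K_{d,d}$ has no triangle, the theorem holds at $t=3$, with equality exactly for triangle-free $G$. Finally, an independent set $I$ in a $d$-regular graph meets $d|I|$ distinct edges, so $d|I|\le nd/2$ and both counts vanish for $t>n/2$. If $d=1$, there is only one graph in $\mathcal R(n,1)$.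

## Independence polynomials and the coefficientwise order

**Definition (independence polynomial).** $P_H(x)=\sum_t i_t(H)x^t$.

An independent set in a disjoint union is a pair of independent sets, so $P_{G\cup H}=P_GP_H$. An isolated vertex has polynomial $1+x$. An independent set in $K_{d,d}$ is a subset of one of the two sides, and the empty set is counted for both, so $P_{K_{d,d}}=2(1+x)^d-1$. Fix $d\ge1$ once and for all and put
$$q=1+x,\qquad Q=q^d,\qquad y=Q-1,\qquad B=2Q-1=1+2y=P_{K_{d,d}} .$$
Thus $Q=1+y$. Differentiating, $q\,y'=dQ$ and $q\,B'=2dQ$. For $d=2$: $y=2x+x^2$ and $B=1+4x+2x^2$.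

**Definition (coefficientwise order).** For real polynomials, $f\le_c g$ (also written $g\ge_c f$) means that $g-f$ has only nonnegative coefficients. Write $[x^t]f$ for the coefficient of $x^t$ in $f$.

For example, the table says $P_{C_8}\le_c P_{C_4\cup C_4}$, the difference being $2x^4$. The order is preserved by adding inequalities and by multiplying with a polynomial $h\ge_c0$. Also, if $f(0)=g(0)$ and $f'\le_c g'$, then $f\le_c g$, because for $t\ge1$ the coefficient of $x^t$ in $g-f$ is $\frac1t$ times that of $x^{t-1}$ in $g'-f'$. Note that $y\ge_c0$ and $B\ge_c0$.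

**Marking a vertex.** For a vertex $v$ of $H$ write $\delta_v=\deg v$, $N(v)$ for its set of neighbors, $N[v]=N(v)\cup\{v\}$ and $H_v=H-N[v]$. The count of pairs $(v,I)$ from the first section gives $t\,i_t(H)=\sum_v i_{t-1}(H_v)$, that is,
$$P_H'=\sum_v P_{H_v}. \tag{1}$$

**Chord inequality.** For integers $0\le g\le h\le m$ with $h\ge1$,
$$q^{m-g}\ \le_c\ \left(1-\tfrac gh\right)q^m+\tfrac gh\,q^{m-h}. \tag{2}$$
The second difference $\binom{u+2}t-2\binom{u+1}t+\binom ut=\binom{u+1}{t-1}-\binom u{t-1}=\binom u{t-2}$ is nonnegative (with $\binom{u}{s}=0$ for $s<0$), so $u\mapsto\binom ut$ is convex on the nonnegative integers. Hence its value at $m-g$ lies on or below the chord through $m-h$ and $m$, and this is (2) coefficient by coefficient. For example, $q\le_c\frac12(q^2+1)=1+x+\frac12x^2$.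

## Why regularity is lost, and why rounding the edge count fails

By (1), a bound for each $P_{H_v}$ gives a bound for $P_H'$, hence for $P_H$. So one tries induction on the number of vertices. The graphs $H_v$ are not regular, but their maximum degree is still at most $d$, and their edges can be counted. Every edge that is lost meets $N(v)$, so at most $d\delta_v$ edges are lost:
$$e(H_v)\ \ge\ e(H)-d\delta_v .$$

The sensible first attempt is therefore to prove: if $H$ has $N$ vertices, maximum degree $\le d$ and $e(H)\ge d^2\ell$, then $P_H\le_c q^{N-2d\ell}B^\ell$, the polynomial of $\ell K_{d,d}\cup(N-2d\ell)K_1$. The first step works perfectly. If $H$ is $d$-regular on $2d\ell$ vertices, then each $H_v$ has $2d\ell-1-d$ vertices and at least $d^2(\ell-1)$ edges, so the statement bounds $P_{H_v}$ by $q^{d-1}B^{\ell-1}$, and the sum of these bounds is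
$$2d\ell\,q^{d-1}B^{\ell-1}=(B^\ell)' .$$
Nothing is lost. The trouble comes one step later, when a vertex has degree strictly between $0$ and $d$. Then the guaranteed number of edges, $d^2\ell-d\delta_v$, is not a multiple of $d^2$, and the statement only applies after rounding down to $d^2(\ell-1)$.

Here is the failure in the smallest instance. Take $d=2$ and $H=P_5$, with $\ell=1$. The target is $F=qB=1+5x+6x^2+2x^3$, with $F'=5+12x+6x^2$. For each of the three inner vertices, $H_v$ has two vertices and no guaranteed edge, which gives the bound $q^2$. For each of the two end vertices, $H_v=P_3$ has three vertices and at least $4-2=2$ edges. Rounding $2$ down to $0$ gives the bound $q^3$. The total is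
$$2q^3+3q^2=5+12x+9x^2+2x^3\ \not\le_c\ 5+12x+6x^2 .$$
For this one graph the exact polynomial $1+3x+x^2$ of $P_3$ would do. But the induction needs a bound for every guaranteed number of edges, in a form that reproduces itself.

## A bound that is affine in the degree

What do we know about the degrees $\delta_v$? Only their range $[0,d]$ and their sum $2e(H)$. So we should like a bound for $P_{H_v}$ that is affine in $\delta_v$, and at the two ends $\delta_v=0$ and $\delta_v=d$, where no rounding occurs, it should be the bound we already have. Put $b=N-2d\ell+d$. The end bounds are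
$$\delta_v=0:\quad q^{N-1-2d\ell}B^\ell=q^{b-1-d}B^{\ell},\qquad\qquad \delta_v=d:\quad q^{N-1-d-2d(\ell-1)}B^{\ell-1}=q^{b-1}B^{\ell-1}.$$
Interpolate with weight $\alpha'=1-\delta_v/d$ on the first and $1-\alpha'$ on the second:
$$q^{b-1-d}B^{\ell-1}\left[\alpha'B+(1-\alpha')Q\right]=q^{b-1-d}B^{\ell-1}\left[1+(1+\alpha')y\right].$$
In the failing example, $\delta_v=1$ at an end vertex gives the average of $B$ and $q^2$, namely $1+3x+\frac32x^2$. The total is now
$$2\left(1+3x+\tfrac32x^2\right)+3(1+2x+x^2)=5+12x+6x^2=F' ,$$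
an exact fit. The coefficient $\frac32$ shows that the new bound need not be the independence polynomial of a graph. That does not matter, since it only has to be an upper bound that the induction can carry.

So we must carry the statement for every edge bound that is a multiple of $d$.

**Definition (parameters).** Let $H$ have $N$ vertices, maximum degree $\le d$ and $e(H)\ge M$, where $M>0$ is a multiple of $d$. Write uniquely
$$M=d^2j+da,\quad j\ge0,\ \ 1\le a\le d,\qquad \alpha=\frac ad,\qquad b=N-2dj-a. \tag{3}$$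
We say that $H$ has parameters $(j,a,b)$.

Note that $a$ runs over $1,\dots,d$, so $M=d^2\ell$ is written with $j=\ell-1$ and $a=d$. Since $2M\le2e(H)\le dN$, we get $2dj+2a\le N=2dj+a+b$, hence $1\le a\le b$ automatically. Define
$$F_{j,a,b}=\begin{cases} q^{\,b-d}B^{j}\,[1+(1+\alpha)y] & \text{(I)}\quad b\ge d,\\[2pt] q^{\,b}B^{\,j-1}[1+2(1+\alpha)y] & \text{(II)}\quad b<d,\ j\ge1,\\[2pt] q^{b}+\frac ab(q^b-1) & \text{(III)}\quad b<d,\ j=0.\end{cases} \tag{4}$$

Type (I) is the interpolation just found: it equals $(1-\alpha)q^bB^j+\alpha\,q^{b-d}B^{j+1}$. For $b<d$ it is unavailable because $q^{b-d}$ is no longer a polynomial. The replacements (II) and (III) are again affine in $a$ for fixed $j,b$ and start from $q^bB^j$ at $a=0$. At $j=0$, $b=d$, formula (I) reads $1+(1+\frac ad)(q^d-1)=q^b+\frac ab(q^b-1)$, so formula (III) is also correct there. In all cases $F_{j,a,b}(0)=1$ and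
$$\deg F_{j,a,b}=b+dj=N-\frac Md .$$

Here is one example of each type.

- The path $P_3$ with $d=2$, $M=2$ has parameters $(0,1,2)$, type (I), and $F=1+\frac32y=1+3x+\frac32x^2$, against $P_{P_3}=1+3x+x^2$.
- The cycle $C_6$ with $d=2$, $M=6=4+2$ has parameters $(1,1,1)$, type (II), and $F=(1+x)(1+3y)=1+7x+9x^2+3x^3$, against $P_{C_6}=1+6x+9x^2+2x^3$.
- The complete graph $K_4$ with $d=3$, $M=6$ has parameters $(0,2,2)$, type (III), and $F=2q^2-1=1+4x+2x^2$, against $P_{K_4}=1+4x$.

**Theorem 2.** If $H$ has $N$ vertices, maximum degree $\le d$ and $e(H)\ge M=d^2j+da>0$ as in (3), then $P_H\le_c F_{j,a,b}$. In particular (case $a=d$): if $e(H)\ge d^2\ell$, then $i_t(H)\le i_t\big(\ell K_{d,d}\cup(N-2d\ell)K_1\big)$ for all $t$.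

**The special case, and Theorem 1.** For $\ell=0$ the last assertion says $i_t(H)\le\binom Nt$. For $\ell\ge1$ take $j=\ell-1$, $a=d$. Then $b=N-2d\ell+d$, and $b\ge a=d$, so type (I) applies and $F=q^{b-d}B^{\ell-1}(1+2y)=q^{N-2d\ell}B^\ell$, which is the polynomial of $\ell K_{d,d}\cup(N-2d\ell)K_1$. If $G\in\mathcal R(n,d)$ with $n=2dk$, then $e(G)=d^2k$, and $\ell=k$, $N=n$ gives $P_G\le_cB^k=P_{kK_{d,d}}$. This is Theorem 1.

## How the parameters change when $N[v]$ is deleted

We prove Theorem 2 by induction on $N$. For $N=0$ it is vacuous, since $M>0$. Let $H$ have parameters $(j,a,b)$. Since $P_H(0)=1=F_{j,a,b}(0)$, by (1) it suffices to show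
$$F_{j,a,b}'\ \ge_c\ \sum_vP_{H_v}.$$

**Step 1: the parameters of $H_v$.** The purpose of this step is to read off the bound that induction gives for $P_{H_v}$. Write $\delta=\delta_v$. The graph $H_v$ has $N-1-\delta$ vertices, maximum degree $\le d$ and $e(H_v)\ge M-d\delta$.

- If $\delta<a$, then $M-d\delta=d^2j+d(a-\delta)$ with $1\le a-\delta\le d$. The third parameter is $N-1-\delta-2dj-(a-\delta)=b-1$, so $H_v$ has parameters $(j,\,a-\delta,\,b-1)$.
- If $\delta\ge a$ and $j\ge1$, we borrow $d^2$: $M-d\delta=d^2(j-1)+d(a+d-\delta)$ with $a\le a+d-\delta\le d$. The third parameter is $N-1-\delta-2d(j-1)-(a+d-\delta)=b+d-1$, so $H_v$ has parameters $(j-1,\,a+d-\delta,\,b+d-1)$, which is type (I) because $b\ge1$.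
- If $\delta\ge a$ and $j=0$, no edge is guaranteed, and we use $P_{H_v}\le_c q^{N-1-\delta}=q^{\,b-1-(\delta-a)}$, valid because $i_t\le\binom{N-1-\delta}t$ and $N=a+b$.

Let $\varphi_v$ be the corresponding $F$ in the first two situations and $q^{N-1-\delta}$ in the third. By the induction hypothesis, $P_{H_v}\le_c\varphi_v$. Put
$$\tau_v=\frac{a-\delta_v}{d}\in[\alpha-1,\alpha],\qquad \tau_v^+=\max(\tau_v,0).$$
The role of $\alpha$ for $H_v$ is played by $\tau_v$ in the first situation (where $\tau_v>0$) and by $1+\tau_v$ in the second (where $\tau_v\le0$).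

As an illustration, take the opening example with $d=2$. The cycle $C_8$ with $M=8$ has parameters $(1,2,2)$. Every $\delta$ is $2\ge a$, and $P_5$ has parameters $(0,2,3)$. Deleting around an end vertex of $P_5$ ($\delta=1<2$) leaves $P_3$ with parameters $(0,1,2)$.

**Step 2: what the degree sum gives.** We need the sums of $\tau_v$ and of $\tau_v+\tau_v^+$, because the $\varphi_v$ will be expressed through these. Put
$$S=\alpha N-2dj-2a,\qquad \eta=\frac2d\,(e(H)-M)\ge0 .$$
Since $\sum_v\delta_v=2e(H)$ and $\frac{2M}d=2dj+2a$,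
$$\sum_v\tau_v=\alpha N-\frac2d\,e(H)=S-\eta . \tag{5}$$
The function $\tau\mapsto\tau^+$ is convex, so on $[\alpha-1,\alpha]$ it lies below its chord $\alpha(\tau+1-\alpha)$. Explicitly, put $\varepsilon_v=\alpha(\tau_v+1-\alpha)-\tau_v^+$. Then
$$\varepsilon_v=\alpha\big(\tau_v-(\alpha-1)\big)\ge0\ \text{ if }\tau_v\le0,\qquad \varepsilon_v=(1-\alpha)(\alpha-\tau_v)\ge0\ \text{ if }\tau_v>0. \tag{6}$$
Since $2+\alpha-\alpha^2=(1+\alpha)(2-\alpha)$, we have $2+\tau_v+\tau_v^+=(1+\alpha)(2-\alpha+\tau_v)-\varepsilon_v$. Now sum over $v$. By (5) and $(2-\alpha)N+S=2N-2dj-2a=2dj+2b$,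
$$\sum_v(2+\tau_v+\tau_v^+)=2(1+\alpha)(dj+b)-(1+\alpha)\eta-\sum_v\varepsilon_v . \tag{7}$$

It remains to compare $F'$ with $\sum_v\varphi_v$. There are five cases, according to whether $j\ge1$ and how $b$ compares with $d$. Throughout, $N=2dj+a+b$ and $d\alpha=a$.

## The comparison when $j\ge1$

**Case A: $b\ge d+1$.** This is the main case: $F$ and all the $\varphi_v$ are of type (I). Let $z=q^{b-1-d}B^{j-1}\ge_c0$.

First we bring the $\varphi_v$ to one common form. If $\tau_v>0$, the parameters are $(j,a-\delta_v,b-1)$ with $b-1\ge d$, so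
$$\varphi_v=zB[1+(1+\tau_v)y]=z\left[1+(3+\tau_v)y+(2+2\tau_v)y^2\right].$$
If $\tau_v\le0$, the parameters are $(j-1,a+d-\delta_v,b+d-1)$, so
$$\varphi_v=q^{b-1}B^{j-1}[1+(2+\tau_v)y]=zQ[1+(2+\tau_v)y]=z\left[1+(3+\tau_v)y+(2+\tau_v)y^2\right].$$
In both situations
$$\varphi_v=z\left[1+(3+\tau_v)y+(2+\tau_v+\tau_v^+)y^2\right].$$
By (5) and (7),
$$\sum_v\varphi_v=z\Big[N+(3N+S-\eta)y+\Big(2(1+\alpha)(dj+b)-(1+\alpha)\eta-\sum_v\varepsilon_v\Big)y^2\Big].$$

Next we differentiate $F=q^{b-d}B^jT$, where $T=1+(1+\alpha)y$. Using $qB'=2dQ$ and $qy'=dQ$,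
$$F'=z\left[(b-d)BT+2dj\,QT+d(1+\alpha)BQ\right],$$
$$BT=1+(3+\alpha)y+2(1+\alpha)y^2,\quad QT=1+(2+\alpha)y+(1+\alpha)y^2,\quad BQ=1+3y+2y^2 .$$
The coefficients of the bracket in powers of $y$ are as follows.

- $y^0$: $(b-d)+2dj+(d+a)=N$.
- $y^1$: $(b-d)(3+\alpha)+2dj(2+\alpha)+3(d+a)=3b+\alpha b+2a+4dj+2\alpha dj$. On the other hand $3N+S=4dj+2\alpha dj+a+3b+\alpha a+\alpha b$. So the coefficient is $(3N+S)+a(1-\alpha)$.
- $y^2$: $(1+\alpha)[2(b-d)+2dj+2d]=2(1+\alpha)(dj+b)$.

Subtracting,
$$F'-\sum_v\varphi_v=z\Big[\big(a(1-\alpha)+\eta\big)y+\Big((1+\alpha)\eta+\sum_v\varepsilon_v\Big)y^2\Big]\ \ge_c0. \tag{8}$$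

**Case B: $b=d$.** Here $F$ is of type (I), but low-degree vertices lead to type (II). Let $z=q^{d-1}B^{j-1}$. If $\tau_v>0$, the parameters are $(j,a-\delta_v,d-1)$, of type (II), so $\varphi_v=z[1+2(1+\tau_v)y]$. If $\tau_v\le0$, the parameters are $(j-1,a+d-\delta_v,2d-1)$, of type (I), so $\varphi_v=z[1+(2+\tau_v)y]$. In both situations $\varphi_v=z[1+(2+\tau_v+\tau_v^+)y]$. Since $F=B^jT$,
$$F'=q^{-1}B^{j-1}\left[2dj\,QT+d(1+\alpha)BQ\right]=z\left[2djT+d(1+\alpha)B\right]=z\left[(2dj+d+a)+(1+\alpha)(2dj+2d)y\right],$$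
and $2dj+d+a=N$. By (7) with $b=d$,
$$F'-\sum_v\varphi_v=z\Big[(1+\alpha)\eta+\sum_v\varepsilon_v\Big]y\ \ge_c0. \tag{9}$$

**Case C: $b<d$.** Here $F$ itself is of type (II), and we must check that this replacement reproduces itself. Let $z=q^{b-1}B^{j-1}$, a polynomial since $b\ge1$. If $\tau_v>0$, the parameters $(j,a-\delta_v,b-1)$ are of type (II) and $\varphi_v=z[1+2(1+\tau_v)y]$. If $\tau_v\le0$, the parameters $(j-1,a+d-\delta_v,b+d-1)$ are of type (I) and $\varphi_v=z[1+(2+\tau_v)y]$. So again $\varphi_v=z[1+(2+\tau_v+\tau_v^+)y]$, and (7) gives $\sum_v\varphi_v\le_cz[N+2(1+\alpha)(dj+b)y]$.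

Let $W=1+2(1+\alpha)y$, so $F=q^bB^{j-1}W$ and
$$F'=q^{b-1}\left[bB^{j-1}W+2d(j-1)B^{j-2}QW+2d(1+\alpha)QB^{j-1}\right],$$
the middle term being absent for $j=1$. To extract $B^{j-1}$ from the middle term, note that
$$QW=1+(3+2\alpha)y+2(1+\alpha)y^2=B\,[1+(1+\alpha)y]+\alpha y\ \ge_c\ B\,[1+(1+\alpha)y].$$
Hence, with $d(1+\alpha)=d+a$ and $Q=1+y$,
$$F'\ \ge_c\ z\left[bW+2d(j-1)\big(1+(1+\alpha)y\big)+2(d+a)(1+y)\right].$$
The constant term of the bracket is $b+2dj-2d+2d+2a=N+a$, and its $y$-coefficient is $(1+\alpha)[2b+2d(j-1)+2d]=2(1+\alpha)(dj+b)$. So $F'-\sum_v\varphi_v\ge_caz\ge_c0$.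

## The comparison when $j=0$

Now $N=a+b$ and $S=\alpha N-2a$. A vertex with $\delta_v\ge a$ gives only a power of $q$, and the chord inequality (2) turns it into something affine in $\delta_v$.

**Case D: $b\ge d+1$.** Let $z=q^{b-1-d}$ and $\psi_v=z[1+(1+\tau_v)y]$. We claim $\varphi_v\le_c\psi_v$ for all $v$. If $\delta_v<a$, the parameters are $(0,a-\delta_v,b-1)$ with $b-1\ge d$, of type (I), and $\varphi_v=\psi_v$. If $\delta_v=a+g$ with $0\le g\le d-a$, then $\tau_v=-g/d$, and (2) with $m=b-1$, $h=d$ gives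
$$\varphi_v=q^{b-1-g}\ \le_c\ \left(1-\tfrac gd\right)q^{b-1}+\tfrac gd\,q^{b-1-d}=z\left[\left(1-\tfrac gd\right)(1+y)+\tfrac gd\right]=z\left[1+(1+\tau_v)y\right]=\psi_v .$$
By (5), $\sum_v\psi_v=z[N+(N+S-\eta)y]$, and $N+S=a+b+\alpha a+\alpha b-2a=(1+\alpha)b-a(1-\alpha)$. Since $F=q^{b-d}T$,
$$F'=z\left[(b-d)T+d(1+\alpha)Q\right]=z\left[N+(1+\alpha)b\,y\right],$$
because $(b-d)+(d+a)=N$ and $(b-d)(1+\alpha)+d(1+\alpha)=(1+\alpha)b$. Therefore
$$F'-\sum_v\psi_v=z\left(a(1-\alpha)+\eta\right)y\ \ge_c0. \tag{10}$$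

**Case E: $b\le d$.** Here $F=q^b+\frac ab(q^b-1)$, for $b=d$ as well, so $F'=(a+b)q^{b-1}=Nq^{b-1}$.

If $b=1$, then $a=1$ and $N=2$. Since $e(H)\ge M>0$, $H$ is a single edge and $P_H=1+2x=q+(q-1)=F$.

Let $b\ge2$ and $w=\frac{q^{b-1}-1}{b-1}\ge_c0$. We claim that $P_{H_v}\le_cq^{b-1}+(a-\delta_v)w$ for every $v$. If $\delta_v<a$, the parameters are $(0,a-\delta_v,b-1)$ with $b-1<d$, and this is the induction hypothesis with formula (III). If $\delta_v=a+g$, then $g\ge0$, and $g\le b-1$ because $0\le N-1-\delta_v=b-1-g$. Now (2) with $m=h=b-1$ gives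
$$P_{H_v}\le_cq^{b-1-g}\le_c\left(1-\tfrac g{b-1}\right)q^{b-1}+\tfrac g{b-1}=q^{b-1}-gw .$$
Summing, $\sum_vP_{H_v}\le_cNq^{b-1}+(aN-2e(H))w$. Since $e(H)\ge da$ and $b\le d$,
$$aN-2e(H)\le a(a+b)-2da\le-a(d-a)\le0,$$
so
$$F'-\sum_vP_{H_v}\ \ge_c\ a(d-a)\,w\ \ge_c0. \tag{11}$$

The five cases cover all parameters. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## Uniqueness from size four on

In the table, $C_8$ ties with $2K_{2,2}$ up to $t=3$ and loses at $t=4$. The identities (8)–(11) record exactly what is lost at each step, and following these losses determines all cases of equality.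

**Theorem 3.** Let $d\ge2$, $\ell\ge1$, let $H$ have $N$ vertices, maximum degree $\le d$ and $e(H)\ge d^2\ell$, and put $E=\ell K_{d,d}\cup(N-2d\ell)K_1$. If $4\le t\le N-d\ell$ and $i_t(H)=i_t(E)$, then $H\cong E$. Consequently, for $G\in\mathcal R(2dk,d)$ and $4\le t\le dk$, equality $i_t(G)=i_t(kK_{d,d})$ holds if and only if $G\cong kK_{d,d}$. For $t\le2$ and for $t>dk$ equality always holds, and for $t=3$ equality holds if and only if $G$ is triangle-free.

**Supports.** We need to know at which sizes a loss is actually felt. Let the support of $f$ be the set of $t$ with $[x^t]f\ne0$. For $f,g\ge_c0$ no cancellation occurs, so the support of $fg$ is the sum set of the two supports; intervals of integers add to intervals. The polynomial $q^mB^l$ has support $[0,m+dl]$, and $y$ has support $[1,d]$.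

Assume $d\ge2$ and put $D=b+dj=\deg F_{j,a,b}$. Whenever $H_v$ has parameters in the sense of Step 1, the corresponding degree is $D-1$: it is $(b-1)+dj$ in the first situation and $(b+d-1)+d(j-1)$ in the second.

**Equality principle.** Suppose $s\ge1$ and $i_s(H)=[x^s]F_{j,a,b}$. Then by (1) the coefficient of $x^{s-1}$ in $F'-\sum_vP_{H_v}$ is $0$. So whenever this difference is bounded below, in the sense of $\ge_c$, by a sum of polynomials that are $\ge_c0$, each of them has coefficient $0$ at $x^{s-1}$. In Cases A and B the difference is $(F'-\sum_v\varphi_v)+\sum_v(\varphi_v-P_{H_v})$. In Case D it is $(F'-\sum_v\psi_v)+\sum_v(\psi_v-\varphi_v)+\sum_v(\varphi_v-P_{H_v})$. All terms are $\ge_c0$. In particular $i_{s-1}(H_v)=[x^{s-1}]\varphi_v$ for every $v$ in these cases.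

The first task is to show that the interpolated bounds, those with $a<d$, are never attained. For $P_3$ with $d=2$ we saw $i_2=1<\frac32$.

**Lemma 4.** Let $H$ be as in Theorem 2 with $b\ge d$ and $1\le a\le d-1$. Then $i_s(H)<[x^s]F_{j,a,b}$ for $2\le s\le D$.

*Proof.* We induct on $s$, for all such $H$ at once.

**The size $s=2$.** Here both sides can be computed. For $f=1+f_1x+f_2x^2+\cdots$ let $c(f)=f_1^2-2f_2$. Since $(fg)_1=f_1+g_1$ and $(fg)_2=f_2+f_1g_1+g_2$, we have $c(fg)=c(f)+c(g)$. Now $c(q)=1$, and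
$$c(B)=(2d)^2-2d(d-1)=2d^2+2d,\qquad c(T)=(d+a)^2-(d+a)(d-1)=(d+a)(a+1),$$
where $B=1+2dx+d(d-1)x^2+\cdots$ and $T=1+(d+a)x+\frac12(d+a)(d-1)x^2+\cdots$. Since $F=q^{b-d}B^jT$ has linear coefficient $(b-d)+2dj+(d+a)=N$,
$$[x^2]F=\tfrac12\left(N^2-(b-d)-j(2d^2+2d)-(d+a)(a+1)\right).$$
On the other side $i_2(H)=\binom N2-e(H)\le\frac12(N^2-N-2M)$. With $N=2dj+a+b$ and $2M=2d^2j+2da$,
$$[x^2]F-\tfrac12(N^2-N-2M)=\tfrac12\left(a+d+2da-(d+a)(a+1)\right)=\tfrac12a(d-a)>0 .$$

**Sizes $s\ge3$ with $j=0$.** Here $D=b$ and $s-1\in[2,b-1]$. If $b\ge d+1$, then by (10) the difference $F'-\sum_vP_{H_v}$ is $\ge_ca(1-\alpha)zy$ with $z=q^{b-1-d}$. This polynomial has support $[1,b-1]\ni s-1$, and $a(1-\alpha)>0$. If $b=d$, then by (11), which applies since $b=d\ge2$, the difference is $\ge_ca(d-a)w$, with support $[1,d-1]\ni s-1$. In both situations equality at $s$ is impossible by the equality principle.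

**Sizes $s\ge3$ with $j\ge1$.** Suppose equality holds at $s$. By (8) or (9), $F'-\sum_v\varphi_v$ contains the loss $\sum_v\varepsilon_v$ times $zy^2$ (Case A) or times $zy$ (Case B). In Case A, $zy^2=q^{b-1-d}B^{j-1}y^2$ has support $[2,\,b-1-d+d(j-1)+2d]=[2,D-1]$. In Case B, $zy=q^{d-1}B^{j-1}y$ has support $[1,\,d-1+d(j-1)+d]=[1,D-1]$. Since $s-1\in[2,D-1]$, all $\varepsilon_v$ vanish. As $0<\alpha<1$, (6) shows $\tau_v\in\{\alpha-1,\alpha\}$, that is, $\delta_v\in\{0,d\}$ for every $v$. Since $e(H)\ge M>0$, some $v$ has $\delta_v=d$. Then $H_v$ has parameters $(j-1,a,b+d-1)$, again with $1\le a\le d-1$ and third parameter at least $d$, and its degree is $D-1$. By the equality principle $i_{s-1}(H_v)=[x^{s-1}]\varphi_v$ with $2\le s-1\le D-1$. This contradicts the induction hypothesis. $\square$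

The second task is to use Lemma 4 to exclude intermediate degrees when the bound with $a=d$ is attained. The following statement already works from size $3$ on.

**Lemma 5.** Let $d,\ell,H,N,E$ be as in Theorem 3, and let $3\le t\le N-d\ell$. If $i_t(H)=i_t(E)$, then $e(H)=d^2\ell$, all degrees of $H$ lie in $\{0,d\}$, and $i_{t-1}(H_v)=[x^{t-1}]\varphi_v$ for every vertex $v$.

*Proof.* We use $j=\ell-1$, $a=d$, $\alpha=1$, $b=N-2d\ell+d\ge d$. Then $F=P_E$ and $D=b+dj=N-d\ell$, so $t-1\in[2,D-1]$.

**The situation $b=d$.** Then $N=2d\ell$ and $2e(H)\ge2d^2\ell=dN$, so $H$ is $d$-regular with $e(H)=d^2\ell$. Every $\delta_v$ equals $d=a$. If $j\ge1$, $H_v$ has parameters $(j-1,d,2d-1)$ and $\varphi_v=q^{d-1}B^{j-1}(1+2y)=q^{d-1}B^{\ell-1}$. If $j=0$, then $\varphi_v=q^{N-1-d}=q^{d-1}$, the same formula. Since $F=B^\ell$, we get $F'=2d\ell\,q^{d-1}B^{\ell-1}=\sum_v\varphi_v$. Hence $F'-\sum_vP_{H_v}=\sum_v(\varphi_v-P_{H_v})$, and equality at $t$ forces equality of $\varphi_v$ and $P_{H_v}$ at $x^{t-1}$ for every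 $v$.

**The situation $b\ge d+1$.** This is Case A or Case D. With $\alpha=1$, (8) shows that the loss includes $\eta z(y+2y^2)=\eta zyB$ if $j\ge1$, and (10) shows that it includes $\eta zy$ if $j=0$. For $j\ge1$ the support of $zyB=q^{b-1-d}B^jy$ is $[1,\,b-1-d+dj+d]=[1,D-1]$. For $j=0$ the support of $q^{b-1-d}y$ is $[1,b-1]=[1,D-1]$. Since $t-1$ lies in it, $\eta=0$, that is, $e(H)=M=d^2\ell$. The equality principle gives $i_{t-1}(H_v)=[x^{t-1}]\varphi_v$ for every $v$. Finally, suppose $0<\delta_v<d$. Then $H_v$ has parameters $(j,d-\delta_v,b-1)$ with $1\le d-\delta_v\le d-1$, $b-1\ge d$ and degree $D-1$, and it attains equality at $t-1$ with $2\le t-1\le D-1$. This contradicts Lemma 4. $\square$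

**Proof of Theorem 3.** Let $4\le t\le N-d\ell$ and $i_t(H)=i_t(E)$.

**Step 1: counting isolated vertices.** We want to find many vertices with the same neighborhood. By Lemma 5, $e(H)=d^2\ell$ and all degrees are $0$ or $d$. So $2d\ell$ vertices have degree $d$, and exactly $N-2d\ell$ are isolated. Let $v$ have degree $d$. Then $H_v$ has $N-1-d$ vertices and at least $d^2(\ell-1)$ edges, and by Lemma 5 it attains $\varphi_v$ at size $t-1$, where
$$3\le t-1\le N-d\ell-1=(N-1-d)-d(\ell-1).$$

- If $\ell\ge2$, then $\varphi_v$ is the $F$ with parameters $(\ell-2,d,b+d-1)$, that is, the polynomial of $(\ell-1)K_{d,d}$ together with isolated vertices, on $N-1-d$ vertices in total. So Lemma 5 applies to $H_v$ with $\ell-1$ and $t-1$. Hence $H_v$ has exactly $d^2(\ell-1)$ edges and all its degrees are $0$ or $d$, so $2d(\ell-1)$ of its vertices are not isolated.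
- If $\ell=1$, then $\varphi_v=q^{N-1-d}$ and $i_{t-1}(H_v)=\binom{N-1-d}{t-1}$ with $3\le t-1\le N-1-d$. An edge of $H_v$ could be extended to a $(t-1)$-set that is not independent, so $H_v$ has no edges.

Either way $H_v$ has exactly $N-1-d-2d(\ell-1)=(N-2d\ell)+(d-1)$ isolated vertices.

**Step 2: the component of $v$.** The $N-2d\ell$ isolated vertices of $H$ lie in $H_v$ and are isolated there. The remaining $d-1$ isolated vertices $u$ of $H_v$ have degree $d$ in $H$. Such a $u$ is not adjacent to $v$, and it has no neighbor in $H_v$, so $N(u)\subseteq N(v)$. Both sets have $d$ elements, hence $N(u)=N(v)$. Each vertex of $N(v)$ is therefore adjacent to $v$ and to these $d-1$ vertices $u$. These are $d$ neighbors, and there can be no others. So the component of $v$ is $K_{d,d}$. Since $v$ was an arbitrary non-isolated vertex and there are $2d\ell$ of them, $H\cong\ell K_{d,d}\cup(N-2d\ell)K_1=E$.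

**Step 3: regular graphs.** For $G\in\mathcal R(2dk,d)$ take $\ell=k$ and $N=2dk$. Then $E=kK_{d,d}$ and $N-d\ell=dk$, so for $4\le t\le dk$ equality forces $G\cong kK_{d,d}$, and the converse is clear. The remaining sizes were settled by hand in the second section: $i_0,i_1,i_2$ depend only on $n$ and $d$; at $t=3$ equality holds if and only if $G$ has no triangle; and for $t>dk=n/2$ both numbers are $0$. $\blacksquare$
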